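# Latin squares of order $pq$ that are sudoku squares for both rectangle shapes

## 1. Shifting a single row

A **latin square** of order $n$ is an $n\times n$ array in which every row and every column contains each of $n$ symbols exactly once. An **ordered factor pair** of $n$ is a pair $(a,b)$ of positive integers with $n=ab$. For instance, $15$ has the ordered factor pairs $(1,15),(15,1),(3,5),(5,3)$.

**Definition.** An $(a,b)$-*sudoku latin square* is a latin square of order $n=ab$ with one more property. Cut the rows into $b$ consecutive groups of $a$ rows and the columns into $a$ consecutive groups of $b$ columns. Then each $a\times b$ rectangle of this tiling contains every symbol exactly once. A *factor pair latin square* $\mathrm{FPLS}(n)$ is a latin square that is $(a,b)$-sudoku for every ordered factor pair $(a,b)$ of $n$ simultaneously.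

For example, the usual sudoku grid is the case $a=b=3$. The pairs $(1,n)$ and $(n,1)$ give nothing new, because their rectangles are the rows and the columns. So for distinct primes $p,q$ an $\mathrm{FPLS}(pq)$ is a latin square that is both $(p,q)$- and $(q,p)$-sudoku. Today's question comes from "Factor Pair Latin Squares" (http://ajc.maths.uq.edu.au/pdf/69/ajc_v69_p041.pdf): for which pairs of distinct odd primes $p,q$ does an $\mathrm{FPLS}(pq)$ exist? (Prime powers and twice a prime have already been dealt with.)

The first guess is: always, and by the shift formula that every sudoku player knows. Write $0,1,\dots,n-1$ in the top row and let every other row be a cyclic shift of it: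
$$L(i,j)=\sigma(i)+j \bmod n,\qquad \sigma \text{ a permutation of } \mathbb Z_n .$$
For one shape this works. With $n=ab$ take $\sigma(i)=b\,(i \bmod a)+\lfloor i/a\rfloor$. In a group of $a$ rows the shifts are $0,b,2b,\dots$ plus a constant, so the rows of an $a\times b$ rectangle are consecutive intervals of length $b$ that fill $\mathbb Z_n$.

Test it on $n=6$, $(a,b)=(2,3)$. The shifts are $0,3,1,4,2,5$. The first $3\times 2$ rectangle has rows $0\,1$, $3\,4$, $1\,2$, and the symbol $1$ is repeated. The other shape fails. Could a cleverer $\sigma$ repair this? No. An $a\times b$ rectangle of a shift square is good exactly if the intervals $\sigma(i)+[0,b)$, for $i$ in the group of $a$ rows, tile the cycle $\mathbb Z_n$. Then each interval begins where another one ends, so all these $\sigma(i)$ are congruent mod $b$. Let $2\le p<q$ be coprime. The $p\times q$ rectangles force $\sigma$ to be constant mod $q$ on the first $p$ rows. The $q\times p$ rectangles force $\sigma$ to be constant mod $p$ on the first $q$ rows. So $\sigma(0)\equiv\sigma(1)$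 mod $pq$, a contradiction. No shift square works, for any coprime $2\le p<q$.

So the formula is wrong. Is the answer "always" wrong too?

## 2. Order six by hand

Start with rows $123456$ and $456123$, which settles the first two $2\times3$ rectangles. In row 3 the $3\times 2$ rectangles leave $\{3,6\}$ for columns 1–2, $\{2,5\}$ for columns 3–4, $\{1,4\}$ for columns 5–6. Take $3\,6\,2\,5\,1\,4$. In row 4 the $2\times 3$ rectangles demand $\{1,4,5\}$ on the left and $\{2,3,6\}$ on the right. With the column constraints, $5\,1\,4\,3\,6\,2$ is possible, and the last two rows then follow easily: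
$$\begin{array}{cccccc}1&2&3&4&5&6\\4&5&6&1&2&3\\3&6&2&5&1&4\\5&1&4&3&6&2\\2&3&1&6&4&5\\6&4&5&2&3&1\end{array}$$
One checks all rows, all columns, the six $2\times3$ rectangles and the six $3\times2$ rectangles (for example, rows 4–6 and columns 3–4 contain $4,3,1,6,5,2$). So order 6 works. The guess "always" survives, and it is true in more generality than was asked.

**Theorem A.** Let $2\le p<q$ be coprime integers. There is a latin square of order $pq$ that is both a $(p,q)$- and a $(q,p)$-sudoku latin square.

**Theorem B.** For all positive integers $a,b$ there is a latin square of order $ab$ that is both an $(a,b)$- and a $(b,a)$-sudoku latin square.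

**Corollary.** For every pair of distinct primes $p,q$, in particular for every pair of distinct odd primes, an $\mathrm{FPLS}(pq)$ exists.

The Corollary is immediate from Theorem A, since the pairs $(1,pq),(pq,1)$ impose nothing. Sections 3–9 prove Theorem A, and Section 10 deduces Theorem B. The only outside tool is **König's theorem**: the edge set of a $k$-regular bipartite multigraph is a union of $k$ perfect matchings.

The plan is to stop looking at single cells. We merge rows and columns into coarse pieces and record only how often each symbol occurs in each coarse cell. König's theorem will recover the square from these counts.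

## 3. Where the two tilings cut

Fix coprime $2\le p<q$ and put $n=pq$, $k=\lfloor q/p\rfloor\ge 1$, $r=q-p$. Number the rows $0,\dots,n-1$. A *band* is a set of $q$ rows $[Iq,(I+1)q)$, $0\le I\le p-1$. A *$p$-band* is a set of $p$ rows $[mp,(m+1)p)$. We want to see how $p$-bands sit inside bands.

Let $s_t=tq\bmod p\in[0,p)$ for $0\le t\le p$. By coprimality $s_t=0$ only for $t=0,p$. For $0\le I\le p-1$ put
$$a_I=p-s_I,\quad b_I=s_{I+1},\quad e_I=Iq+a_I,\quad e_I'=(I+1)q-b_I,\quad f_I=\Big\lfloor\frac{(I+1)q}p\Big\rfloor-\Big\lfloor\frac{Iq}p\Big\rfloor-1 .$$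
Then $a_I\ge1$ and $f_I\in\{k-1,k\}$. Also $e_I=p(\lfloor Iq/p\rfloor+1)$ is the first multiple of $p$ strictly after $Iq$, and $e_I'=p\lfloor (I+1)q/p\rfloor$ is the last multiple of $p$ not after $(I+1)q$, and $e_I'-e_I=pf_I\ge0$. So band $I$ splits into three *row pieces*, top, middle and bottom:
$$T_I=[Iq,e_I),\quad F_I=[e_I,e_I'),\quad B_I=[e_I',(I+1)q),\qquad\text{of sizes } a_I,\ pf_I,\ b_I .$$
Empty pieces ($F_I$ if $f_I=0$, and $B_{p-1}$) are discarded. In particular
$$a_I+b_I=q-pf_I,\qquad b_{I-1}+a_I=p\ (1\le I\le p-1),\qquad a_0=p. \tag{1}$$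
The $p$-bands are $T_0$, the sets $B_{I-1}\cup T_I$ for $1\le I\le p-1$, and the $f_I$ $p$-bands that make up each $F_I$.

Columns are cut in the same places. *Stack* $J=[Jq,(J+1)q)$ splits into *column pieces* $L_J,H_J,R_J$ (left, middle, right) of sizes $a_J,\ pf_J,\ b_J$, and *$p$-stacks* are defined like $p$-bands. *Block* $(I,J)$ is band $I$ times stack $J$. A *cell* is a row piece times a column piece. In a fixed block we write $TL$, $TH$, and so on for its cells. The cells $F_I\times H_J$ are called *FH-cells*.

**Example.** For $(p,q)=(2,3)$: $s=0,1,0$, and the row pieces in order are $T_0,B_0,T_1,F_1$ of sizes $2,1,1,2$. For $(3,5)$: $s=0,2,1,0$, and the row pieces are $T_0,B_0\,;\,T_1,F_1,B_1\,;\,T_2,F_2$ of sizes $3,2\,;\,1,3,1\,;\,2,3$.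

Let $\mathcal Q=\{tq:0\le t\le p\}$ and $\mathcal P=\{0\}\cup\{e_I,e'_I:0\le I\le p-1\}$. Elements of $\mathcal P$ are multiples of $p$, so $\mathcal P\cap\mathcal Q=\{0,n\}$ (note $e'_{p-1}=n$). Each $T$-, $B$-, $L$- or $R$-piece lies between one $\mathcal Q$-line and one $\mathcal P$-line. Each $F$- or $H$-piece lies between two $\mathcal P$-lines. Everything below depends on this.

## 4. Symbol counts, and how König's theorem restores the square

For a real matrix $A$ indexed by (row pieces)$\times$(column pieces) and $x,y\in\mathcal P\cup\mathcal Q$, let $N_A(x,y)$ be the sum of $A$ over the cells in $[0,x)\times[0,y)$. The entry of $A$ at the cell $[x_1,x_2)\times[y_1,y_2)$ is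
$$N_A(x_1,y_1)+N_A(x_2,y_2)-N_A(x_1,y_2)-N_A(x_2,y_1). \tag{2}$$
Conversely, any function $N$ on pairs of lines that vanishes when $x=0$ or $y=0$ is $N_A$ for exactly one $A$, namely the one given by (2). The sums telescope. A vertex $(x,y)$ is *mixed* if it lies in $(\mathcal P\times\mathcal Q)\cup(\mathcal Q\times\mathcal P)$.

**Definition.** $A$ is *$\kappa$-balanced* if $N_A(x,y)=\kappa xy/n$ at every mixed vertex.

Sums and multiples behave as expected: adding matrices adds the $\kappa$'s. Write $A(X,J)$ for the sum of $A$ over row piece $X$ and stack $J$, and $A(I,Y)$ for the sum over band $I$ and column piece $Y$. Taking differences of $N_A$ between consecutive $\mathcal P$-lines $0,e_0,e_0',e_1,e_1',\dots$ (gaps $p,pf_0,p,pf_1,\dots$) and consecutive $\mathcal Q$-lines (gaps $q$) shows that $\kappa$-balanced is equivalent to the following two conditions.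

**(R)** For all $J$: $A(T_0,J)=\kappa$; $\ A(B_{I-1},J)+A(T_I,J)=\kappa$ for $1\le I\le p-1$; $\ A(F_I,J)=f_I\kappa$.

**(C)** For all $I$: $A(I,L_0)=\kappa$; $\ A(I,R_{J-1})+A(I,L_J)=\kappa$ for $1\le J\le p-1$; $\ A(I,H_J)=f_J\kappa$.

Since $0,n\in\mathcal P\cap\mathcal Q$, every vertex $(x,n)$ and $(n,y)$ is mixed. Hence a $\kappa$-balanced matrix has row sums $\kappa|X|$ and column sums $\kappa|Y|$. The area matrix $\Omega(X,Y)=|X||Y|$ has $N_\Omega(x,y)=xy$, so it is $n$-balanced.

**Example.** In the order-6 square of Section 2, count the symbol $1$. It stands at (row, column) $=(0,0),(1,3),(2,4),(3,1),(4,2),(5,5)$, counted from $0$. With rows $T_0,B_0,T_1,F_1$ and columns $L_0,R_0,L_1,H_1$ the counts are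
$$\begin{pmatrix}1&0&1&0\\0&0&0&1\\1&0&0&0\\0&1&0&1\end{pmatrix}.$$
This is $1$-balanced: for example $T_0$ has sum $1$ in each stack, and so does $B_0\cup T_1$. In any square as in Theorem A the count matrix of each symbol is nonnegative, integral and $1$-balanced, and the $n$ count matrices add up to $\Omega$. The converse also holds.

**Lemma 1.** If $\Omega=\sum_{z=1}^n M_z$ with every $M_z$ a nonnegative integral $1$-balanced matrix, then the square of Theorem A exists.

*Proof.* We split pieces until only single rows and columns remain.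

**Step 1: split each $F_I$ into its $p$-bands.** Suppose $f_I\ge 1$. Form a bipartite multigraph with left vertices $(z,J)$ (symbol, stack), right vertices the column pieces $Y$, and $M_z(F_I,Y)$ edges between $(z,J)$ and each $Y\subset J$. The degree of $(z,J)$ is $M_z(F_I,J)=f_I$ by (R). The degree of $Y$ is $\sum_z M_z(F_I,Y)=pf_I|Y|$. Replace $Y$ by $p|Y|$ copies of degree $f_I$, distributing its edges arbitrarily. The graph is now $f_I$-regular, so it is a union of $f_I$ perfect matchings. Let $F_I^{(m)}$ be the $m$-th $p$-band of $F_I$, and let $M_z(F_I^{(m)},Y)$ be the number of edges of the $m$-th matching between $z$'s vertex $(z,J)$, $J\supset Y$, and the copies of $Y$. Then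
$$M_z(F_I^{(m)},J)=1,\qquad \sum_zM_z(F_I^{(m)},Y)=p|Y|,\qquad \sum_YM_z(F_I^{(m)},Y)=p,$$
the last one because there are $p$ stacks. The sum over $m$ gives back $M_z(F_I,Y)$, so sums over all of $F_I$ are unchanged.

**Step 2: split each $H_J$ into its $p$-stacks.** Do the same with left vertices $(z,I)$, right vertices the current row pieces $X$, and $M_z(X,H_J)$ edges between $(z,I)$ and $X\subset$ band $I$. The degrees are $M_z(I,H_J)=f_J$ by (C), and $\sum_zM_z(X,H_J)=pf_J|X|$, so we use $p|X|$ copies of $X$. Sums over whole stacks do not change. Now every symbol has total exactly $1$ on each ($p$-band)$\times$(stack) and each (band)$\times$($p$-stack), all row sums are $|X|$, all column sums are $|Y|$, and $\sum_zM_z(X,Y)=|X||Y|$.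

**Step 3: split into single rows.** For a row piece $X$, take the multigraph between symbols and column pieces with $M_z(X,Y)$ edges. The degrees are $|X|$ at $z$ and $|X||Y|$ at $Y$. Replace $Y$ by $|Y|$ copies of degree $|X|$, take $|X|$ perfect matchings, and assign one to each row of $X$. For each single row $x$, every symbol now has row sum $1$, and $\sum_zM_z(x,Y)=|Y|$.

**Step 4: split into single columns.** For a column piece $Y$, take the multigraph between the $n$ rows and the $n$ symbols with $M_z(x,Y)$ edges. The degree of row $x$ is $|Y|$, and the degree of $z$ is the column sum $|Y|$. So the graph splits into $|Y|$ perfect matchings, which we assign to the columns of $Y$. A column then holds a bijection between rows and symbols, and each symbol occurs once in each row by Step 3. This is a latin square in which $z$ occurs $M_z(X,Y)$ times in $X\times Y$. By Step 2 every $p\times q$ and every $q\times p$ rectangle contains each symbol once. $\square$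

## 5. Rounding the area matrix, and the cell that can go negative

The problem is now to split $\Omega$ into $n$ nonnegative integral $1$-balanced matrices. Over the reals this is trivial: $\Omega/n$, $n$ times. The sensible approach is to round.

**Lemma 2 (rounding).** Let $\kappa$ be an integer and $A$ a real $\kappa$-balanced matrix. There is an integral $\kappa$-balanced matrix $A''$ with $\lfloor A\rfloor\le A''\le\lceil A\rceil$ on all cells that are not FH-cells.

*Proof.* At a mixed vertex one coordinate is a multiple of $p$ and the other of $q$, so $N_A=\kappa xy/n$ is an integer. Put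
$$N''=\lfloor N_A\rfloor\ \text{on }\mathcal P\times\mathcal P,\qquad N''=\lceil N_A\rceil\ \text{on }\mathcal Q\times\mathcal Q,\qquad N''=N_A\ \text{at mixed vertices.}$$
This is consistent: a vertex in two of these classes has a coordinate in $\{0,n\}$, hence is mixed, and $N_A$ is an integer there. Let $A''$ be the matrix with $N_{A''}=N''$. It is integral and $\kappa$-balanced. We check how much an entry moves, using (2).

A cell $\{T,B\}\times\{L,R\}$ has two mixed corners, one corner in $\mathcal P\times\mathcal P$ and one in $\mathcal Q\times\mathcal Q$. The last two are opposite, so they carry the same sign in (2). The entry is $\pm(u+v)$ plus an integer and becomes $\pm(\lfloor u\rfloor+\lceil v\rceil)$ plus the same integer. Since $\lfloor u\rfloor-u\in(-1,0]$ and $\lceil v\rceil-v\in[0,1)$, the change is less than $1$ in absolute value. A cell $\{T,B\}\times H$ or $F\times\{L,R\}$ has two mixed corners and two adjacent corners in $\mathcal P\times\mathcal P$, which carry opposite signs. The entry $\pm(u-u')$ plus an integer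 becomes $\pm(\lfloor u\rfloor-\lfloor u'\rfloor)$ plus the same integer, again a change less than $1$. An integer at distance less than $1$ from a real $w$ lies in $[\lfloor w\rfloor,\lceil w\rceil]$. $\square$

**Example.** Take $(p,q)=(2,3)$ and $A=\Omega/6$, so $N_A=xy/6$, $\mathcal P=\{0,2,4,6\}$, $\mathcal Q=\{0,3,6\}$. Then $N''(2,2)=0$, $N''(2,4)=N''(4,2)=1$, $N''(4,4)=2$, $N''(3,3)=\lceil 3/2\rceil=2$, and the rest are the integers $xy/6$. The resulting matrix (rows $T_0,B_0,T_1,F_1$, columns $L_0,R_0,L_1,H_1$) is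
$$\begin{pmatrix}0&1&0&1\\1&0&0&0\\0&0&0&1\\1&0&1&0\end{pmatrix}.$$

**Lemma 3.** Let $\kappa\ge1$ and let $A$ be integral, $\kappa$-balanced, and $\ge0$ off FH-cells. Then $A$ is a sum of $\kappa$ integral $1$-balanced matrices that are $\ge0$ off FH-cells. Consequently, every non-FH cell that is $0$ in $A$ is $0$ in each summand.

*Proof.* For $\kappa=1$ there is nothing to do. For $\kappa\ge2$, $A/\kappa$ is $1$-balanced. Round it by Lemma 2 to $M$. Off FH-cells $0\le M\le\lceil A/\kappa\rceil\le A$, because $A$ is a nonnegative integer there. So $A-M$ is integral, $(\kappa-1)$-balanced and $\ge0$ off FH-cells. Use induction. $\square$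

Applied to $\Omega$, this gives $n$ integral $1$-balanced matrices with sum $\Omega$, all nonnegative except possibly in FH-cells. An FH-cell has all four corners in $\mathcal P\times\mathcal P$, and Lemma 2 says nothing about it. Here the approach stops, and this is not just weak bookkeeping. For $(p,q)=(3,5)$ consider

| | $L_0$ | $R_0$ | $L_1$ | $H_1$ | $R_1$ | $L_2$ | $H_2$ |
|---|---|---|---|---|---|---|---|
| $T_0$ | 1 | 0 | 0 | 1 | 0 | 1 | 0 |
| $B_0$ | 0 | 1 | 0 | 0 | 0 | 0 | 1 |
| $T_1$ | 0 | 0 | 0 | 1 | 0 | 0 | 0 |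
| $F_1$ | 1 | 0 | 1 | $-1$ | 1 | 0 | 1 |
| $B_1$ | 0 | 0 | 0 | 1 | 0 | 0 | 0 |
| $T_2$ | 1 | 0 | 0 | 0 | 0 | 1 | 0 |
| $F_2$ | 0 | 1 | 0 | 1 | 0 | 0 | 1 |

It satisfies (R): $T_0$, $B_0\cup T_1$, $F_1$, $B_1\cup T_2$, $F_2$ each have sum $1$ in each stack. It is symmetric, so it satisfies (C). Its entries off FH-cells are $0$ or $1$, while those of $\Omega/15$ lie in $(0,1)$. So it meets every requirement in the conclusion of Lemma 2 for $A=\Omega/15$, and it has the entry $-1$ at $F_1\times H_1$.

## 6. Keeping $TH$ and $BH$ apart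

In the bad matrix, $T_1\times H_1$ and $B_1\times H_1$ both contain a $1$, and the total of $H_1$ over band $1$ is only $f_1=1$. This is the only way for things to go wrong. Let
$$\mathcal C=\{I: f_I=1,\ b_I\ge1\}.$$

**Lemma 4.** Let $M$ be integral, $1$-balanced, and $\ge0$ off FH-cells. Suppose that for all $I,J\in\mathcal C$, $M(T_I,H_J)=0$ or $M(B_I,H_J)=0$. Then $M\ge0$.

*Proof.* The piece $T_I$ lies in the $p$-band $T_0$ or $B_{I-1}\cup T_I$. Over stack $J$, the cells of this $p$-band are non-FH, hence nonnegative, and sum to $1$ by (R). So $M(T_I,H_J)\le1$. In the same way $M(B_I,H_J)\le 1$ (using the $p$-band $B_I\cup T_{I+1}$), and $M(F_I,L_J),M(F_I,R_J)\le1$ by (C). Now consider an FH-cell, so $f_I,f_J\ge1$. By (C) and (R),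
$$M(F_I,H_J)=f_J-M(T_I,H_J)-M(B_I,H_J)=f_I-M(F_I,L_J)-M(F_I,R_J),$$
where empty pieces contribute $0$. If $f_J\ge2$ the first expression is $\ge0$. If $f_I\ge2$ the second is. Let $f_I=f_J=1$. If $b_I=0$, then $B_I$ is empty and the first expression is $\ge0$. If $b_J=0$, then $R_J$ is empty and the second is $\ge0$. Otherwise $I,J\in\mathcal C$, and by hypothesis at most one of the two subtracted terms in the first expression is nonzero. $\square$

**Definition.** An integral $\kappa$-balanced matrix ($\kappa\ge1$) that is $\ge0$ off FH-cells is *good* if for all $I,J\in\mathcal C$ its entry at $(T_I,H_J)$ or its entry at $(B_I,H_J)$ is $0$.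

A good matrix splits by Lemma 3 into $\kappa$ integral $1$-balanced matrices that inherit its zeros off FH-cells, so each of them is $\ge0$ by Lemma 4. With Lemma 1 we get the criterion that the rest of the proof uses:
$$\text{If }\Omega\text{ is a sum of good matrices whose }\kappa\text{'s sum to } n,\text{ then the square of Theorem A exists.} \tag{3}$$

For $(2,3)$ we have $\mathcal C=\emptyset$ (only $f_1=1$, and $b_1=0$). So $\Omega$ itself is good, and the rounding approach succeeds. For $(3,5)$ we have $\mathcal C=\{1\}$, and something must be done.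

The simplest plan is to divide the symbols into two classes of about equal size. Symbols of the first class never use $T_I\times H_J$ with $I,J\in\mathcal C$, and symbols of the second class never use $B_I\times H_J$. Let
$$k_1=\lfloor n/2\rfloor,\quad\lambda=k_1/n,\quad\mu=1-\lambda,\qquad\text{so}\quad \lambda\le\mu,\qquad \frac\mu\lambda\le\frac{n+1}{n-1}\le2 .$$

**Two-class principle.** Suppose $E$ is a real $0$-balanced matrix with
$$-\lambda\Omega\le E\le\mu\Omega\quad\text{off FH-cells}, \tag{4}$$
$$E(T_I,H_J)=-\lambda\,\Omega(T_I,H_J),\quad E(B_I,H_J)=\mu\,\Omega(B_I,H_J)\quad\text{for all } I,J\in\mathcal C. \tag{5}$$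
Then the square of Theorem A exists.

*Proof.* $A'=\lambda\Omega+E$ is $k_1$-balanced, and $0\le A'\le\Omega$ off FH-cells. Round it by Lemma 2 to $A_1$ and put $A_2=\Omega-A_1$, which is integral and $(n-k_1)$-balanced. Off FH-cells $0\le A_1\le\Omega$, since $\Omega$ is integral, so $A_1,A_2\ge0$ there. For $I,J\in\mathcal C$, $A'(T_I,H_J)=0$ gives $A_1(T_I,H_J)=0$, and $A'(B_I,H_J)=\Omega(B_I,H_J)$ gives $A_2(B_I,H_J)=0$. So $A_1$ and $A_2$ are good and (3) applies. $\square$

If $\mathcal C=\emptyset$, then $E=0$ works. In general we must move mass: take all of $TH$ away from the first class, give it all of $BH$, and compensate elsewhere without violating (4). How much room there is depends on $r=q-p$. Since $p\ge2$ and $\gcd(p,q)=1$, $q\neq2p$. The cases are $q>2p$; $p<q<2p$ with $3r\le p$; and $p<q<2p$ with $3r>p$.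

## 7. The range $q>2p$: compensation inside a block

If $k\ge3$, all $f_I\ge k-1\ge2$, so $\mathcal C=\emptyset$ and $E=0$ works. Let $k=2$. Fix $I,J\in\mathcal C$ and write $a=a_I$, $b=b_I$, $c=a_J$, $d=b_J$. By (1), $a+b=c+d=q-p=r$, and here $r>p$. The middle pieces have size $p$.

**Step 1: define $E$.** In block $(I,J)$ put $E(X,Y)=u(X)v(Y)$ with
$$u(T)=\lambda a,\quad u(F)=\mu b-\lambda a,\quad u(B)=-\mu b;\qquad v(L)=\frac{pc}r,\quad v(H)=-p,\quad v(R)=\frac{pd}r .$$
Put $E=0$ in all blocks that are not of this form.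

**Step 2: $E$ is $0$-balanced.** The values of $u$ sum to $0$, and those of $v$ sum to $p(c+d)/r-p=0$. So all row and column sums inside every block vanish, and (R) and (C) hold with $\kappa=0$.

**Step 3: check (5).** $E(T,H)=-\lambda ap=-\lambda\Omega(T,H)$ and $E(B,H)=\mu bp=\mu\Omega(B,H)$.

**Step 4: check (4).** The cells to check are the following.

* $TL,TR$: these are nonnegative. $\lambda apc/r\le\mu ac$ means $\lambda p\le\mu r$, true since $\lambda\le\mu$ and $p<r$. The same for $TR$.
* $BL,BR$: these are at most $0$. $-\mu bpc/r\ge-\lambda bc$ means $\mu p\le\lambda r$. Since $r\ge p+1$ and $\mu/\lambda\le\frac{n+1}{n-1}$, it suffices that $(n+1)p\le(n-1)(p+1)$, i.e. $n\ge2p+1$. This holds since $n=pq\ge3p$. The same for $BR$.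
* $FL,FR$: these equal $\frac{\mu b-\lambda a}r$ times the area $pc$ or $pd$. Since $a,b\ge0$ and $a+b=r$, we have $-\lambda\le\frac{\mu b-\lambda a}r\le\mu$.

The two-class principle proves Theorem A for $q>2p$.

## 8. The range $p<q<2p$ with $3r\le p$: compensation in the neighbors

**Why the previous $E$ fails.** Suppose the row sums of $E$ inside each block were $0$. By (5), the cells $TL$ and $TR$ of a block with $I,J\in\mathcal C$ must together gain $\lambda ap$, while (4) allows at most $\mu a(c+d)=\mu ar$. That needs $\lambda p\le\mu r$. But $\lambda\ge\mu/2$ and $p\ge3r$ give $\lambda p\ge\frac32\mu r>\mu r$. So no block-local $E$ exists. What (R) actually demands is less: only the sum over the $p$-band $B_{I-1}\cup T_I$ must vanish in each stack. So $B_{I-1}$ may compensate for $T_I$.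

**Step 1: the neighborhood of an element of $\mathcal C$.** Here $k=1$, $s_t=tr\bmod p$, and $f_I=1$ iff $s_I+r\ge p$, else $f_I=0$. If $r=1$, then $f_I=1$ forces $s_I=p-1$, hence $b_I=s_{I+1}=0$. So $\mathcal C=\emptyset$ and $E=0$ works. Let $r\ge2$ and $I\in\mathcal C$, with $a=a_I$, $b=b_I$. Then $a+b=r$ and $a,b\in[1,r-1]$.

We have $s_I=p-a$ and $s_{I+1}=b$. As $b\ge1$, $I\le p-2$. As $0<b+r<2r<p$, $s_{I+2}=b+r\ne0$, so $I+2<p$. Also $s_I=p-a\neq0$ gives $I\ge1$, and since $0<p-a-r$, $s_{I-1}=p-a-r>0$, so $I-1\ge1$. Next, $f_{I-1}=f_{I+1}=f_{I+2}=0$, because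
$$s_{I-1}+r=p-a<p,\qquad s_{I+1}+r=b+r<p,\qquad s_{I+2}+r=b+2r<3r\le p .$$
Hence distinct elements of $\mathcal C$ differ by at least $3$, and the triples $\{I-1,I,I+1\}$, $I\in\mathcal C$, are disjoint. A triple of bands consists of seven pieces:

| piece | $T_{I-1}$ | $B_{I-1}$ | $T_I$ | $F_I$ | $B_I$ | $T_{I+1}$ | $B_{I+1}$ |
|---|---|---|---|---|---|---|---|
| size | $r+a$ | $p-a$ | $a$ | $p$ | $b$ | $p-b$ | $r+b$ |

The interior lines are, in order, $e_{I-1},\ Iq,\ e_I,\ e_I',\ (I+1)q,\ e_{I+1}$. The lines $e_I,e'_I$ are called *inner* and $e_{I-1},e_{I+1}$ *outer*. These four are $\mathcal P$-lines, and the other two are $\mathcal Q$-lines. Neither $0$ nor $n$ is among them. For $J\in\mathcal C$ with $c=a_J$, $d=b_J$ the column pieces $L_{J-1},R_{J-1},L_J,H_J,R_J,L_{J+1},R_{J+1}$ have sizes $r+c,\,p-c,\,c,\,p,\,d,\,p-d,\,r+d$.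

**Step 2: find $E$ through its partial sums.** Let $D(x,Y)$ be the sum of $E$ over $[0,x)\times Y$. Then $E$ is $0$-balanced exactly if:

* for each $\mathcal P$-line $x$, $D(x,\cdot)$ sums to $0$ over every stack;
* for each $\mathcal Q$-line $x$, $D(x,\cdot)$ sums to $0$ over $L_0$, over each $R_{J-1}\cup L_J$, and over each $H_J$.

So at $x=Iq$ and $x=(I+1)q$ the $H_J$-entry of $D$ must be $0$. Then (5) forces $D(e_I,H_J)=-\lambda ap$ and $D(e_I',H_J)=-\mu bp$. At the inner lines the pieces $L_J,R_J$ must compensate within stack $J$. With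
$$\theta=p/r$$
we use $\theta c$ and $\theta d$ (they sum to $p$), times $\lambda a$ or $\mu b$. To keep this excess out of the small cells $T_I\times L_J$ and $T_I\times R_J$, we put the same amounts at the $\mathcal Q$-line $Iq$. There they are compensated in $R_{J-1}$ and $L_{J+1}$, as the second condition allows.

If we stopped here, $B_{I-1}\times L_J$ would get $\theta\lambda ac$, and (4) would require $\theta\lambda a\le\mu(p-a)$. That can fail: for $p=16$, $q=21$ we have $r=5$, $\lambda=\mu=\frac12$, and the index $I$ with $s_I=12$ has $a_I=4$, $b_I=1$, so $I\in\mathcal C$. But $\theta a=12.8>12=p-a$. A correction by one unit at the outer lines, and in the outer stacks at the inner lines, turns $\theta$ into $\theta-1$, and that is enough. This leads to three profiles on the seven column pieces: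

| | $L_{J-1}$ | $R_{J-1}$ | $L_J$ | $H_J$ | $R_J$ | $L_{J+1}$ | $R_{J+1}$ |
|---|---|---|---|---|---|---|---|
| $v^{\mathrm{out}}$ | $0$ | $0$ | $c$ | $-r$ | $d$ | $0$ | $0$ |
| $v^{\mathcal Q}$ | $0$ | $-\theta c$ | $\theta c$ | $0$ | $\theta d$ | $-\theta d$ | $0$ |
| $v^{\mathrm{in}}$ | $c$ | $-c$ | $\theta c$ | $-p$ | $\theta d$ | $-d$ | $d$ |

**Step 3: define $E$.** For $I,J\in\mathcal C$ write $\alpha=\lambda a_I$, $\beta=\mu b_I$. On the seven column pieces belonging to $J$ let
$$D(e_{I-1},\cdot)=\alpha v^{\mathrm{out}},\quad D(Iq,\cdot)=\alpha v^{\mathcal Q},\quad D(e_I,\cdot)=\alpha v^{\mathrm{in}},$$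
$$D(e'_I,\cdot)=\beta v^{\mathrm{in}},\quad D((I+1)q,\cdot)=\beta v^{\mathcal Q},\quad D(e_{I+1},\cdot)=\beta v^{\mathrm{out}}.$$
Let $D(x,Y)=0$ for all other lines $x$ and for all other column pieces $Y$. Since triples are disjoint, this is well defined. Let $E([x_1,x_2),Y)=D(x_2,Y)-D(x_1,Y)$.

**Step 4: $E$ is $0$-balanced.** Over stacks $J-1,J,J+1$ the profile $v^{\mathrm{out}}$ has sums $0,\ c-r+d=0,\ 0$, and $v^{\mathrm{in}}$ has sums $0,\ \theta(c+d)-p=0,\ 0$. The profile $v^{\mathcal Q}$ is $0$ on $L_{J-1}$, $H_J$, $R_{J+1}$ and has sum $0$ on $R_{J-1}\cup L_J$ and on $R_J\cup L_{J+1}$. At the lines $0$ and $n$, $D=0$. So the two conditions of Step 2 hold.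

**Step 5: the entries of $E$.** Differences of consecutive $D$'s (with $D=0$ at $(I-1)q$ and $(I+2)q$) give the rows
$$\alpha v^{\mathrm{out}},\quad\alpha(v^{\mathcal Q}-v^{\mathrm{out}}),\quad\alpha(v^{\mathrm{in}}-v^{\mathcal Q}),\quad(\beta-\alpha)v^{\mathrm{in}},\quad\beta(v^{\mathcal Q}-v^{\mathrm{in}}),\quad\beta(v^{\mathrm{out}}-v^{\mathcal Q}),\quad-\beta v^{\mathrm{out}},$$
that is, with sizes in parentheses and $\delta=\beta-\alpha$,

| | $L_{J-1}$ $(r+c)$ | $R_{J-1}$ $(p-c)$ | $L_J$ $(c)$ | $H_J$ $(p)$ | $R_J$ $(d)$ | $L_{J+1}$ $(p-d)$ | $R_{J+1}$ $(r+d)$ |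
|---|---|---|---|---|---|---|---|
| $T_{I-1}$ $(r+a)$ | $0$ | $0$ | $\alpha c$ | $-\alpha r$ | $\alpha d$ | $0$ | $0$ |
| $B_{I-1}$ $(p-a)$ | $0$ | $-\theta\alpha c$ | $(\theta-1)\alpha c$ | $\alpha r$ | $(\theta-1)\alpha d$ | $-\theta\alpha d$ | $0$ |
| $T_I$ $(a)$ | $\alpha c$ | $(\theta-1)\alpha c$ | $0$ | $-\alpha p$ | $0$ | $(\theta-1)\alpha d$ | $\alpha d$ |
| $F_I$ $(p)$ | $\delta c$ | $-\delta c$ | $\delta\theta c$ | $-\delta p$ | $\delta\theta d$ | $-\delta d$ | $\delta d$ |
| $B_I$ $(b)$ | $-\beta c$ | $-(\theta-1)\beta c$ | $0$ | $\beta p$ | $0$ | $-(\theta-1)\beta d$ | $-\beta d$ |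
| $T_{I+1}$ $(p-b)$ | $0$ | $\theta\beta c$ | $-(\theta-1)\beta c$ | $-\beta r$ | $-(\theta-1)\beta d$ | $\theta\beta d$ | $0$ |
| $B_{I+1}$ $(r+b)$ | $0$ | $0$ | $-\beta c$ | $\beta r$ | $-\beta d$ | $0$ | $0$ |

Outside these $7\times7$ arrays $E=0$. Condition (5) can be read off: $-\alpha p=-\lambda ap$ and $\beta p=\mu bp$.

**Step 6: three inequalities.** Let $1\le x,y\le r-1$ and $(\rho,\rho')\in\{(\lambda,\mu),(\mu,\lambda)\}$. Note $\theta-1=(p-r)/r$. Then
$$\rho x(\theta-1)\le\rho'(p-x), \tag{6}$$
$$\rho x\le\rho'(r+x), \tag{7}$$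
$$\theta xy\le(p-x)(p-y). \tag{8}$$
For (6): $x/(p-x)$ increases with $x$, so
$$\frac{x(p-r)}{r(p-x)}\le\frac{(r-1)(p-r)}{r(p-r+1)}\le\frac{r-1}r .$$
Also $\rho/\rho'\le\frac{n+1}{n-1}$, and $\frac{r-1}r\cdot\frac{n+1}{n-1}\le1$ iff $2r\le n+1$, which holds as $2r<2p\le n$. For (7): $\rho/\rho'\le2\le(r+x)/x$. For (8): $\theta xy=pxy/r\le pr\le\frac{p^2}3<\frac{4p^2}9\le(p-r)^2\le(p-x)(p-y)$, using $r\le p/3$.

**Step 7: check (4), row by row.** Only nonzero non-FH entries matter, and nonnegative entries only need the upper bound, nonpositive ones only the lower bound.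

* $T_{I-1}$: $\lambda ac\le\mu(r+a)c$ and $\lambda ad\le\mu(r+a)d$ by (7). At $H_J$: $-\lambda ar\ge-\lambda(r+a)p$.
* $B_{I-1}$: at $R_{J-1}$, $-\theta\lambda ac\ge-\lambda(p-a)(p-c)$ by (8), and likewise at $L_{J+1}$ with $d$. At $L_J,R_J$: (6) with $x=a$, $(\rho,\rho')=(\lambda,\mu)$. At $H_J$: $\lambda ar\le\mu(p-a)p$, since $a\le p-a$ and $r\le p$.
* $T_I$: at $L_{J-1}$, $\lambda ac\le\mu a(r+c)$ by (7). At $R_{J-1}$, $(\theta-1)\lambda ac\le\mu a(p-c)$ by (6). Likewise at $R_{J+1}$ and $L_{J+1}$ with $d$. The $H_J$-entry equals its lower bound.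
* $F_I$: at $L_J,R_J$ the entries are $\frac{\mu b-\lambda a}r$ times the areas $pc$, $pd$, and $\frac{\mu b-\lambda a}r\in[-\lambda,\mu]$. At the other four places, with $x=c$ or $d$, the absolute value is
$$|\beta-\alpha|x\le\mu rx\le2\lambda rx\le\lambda px\le\lambda p\min(p-x,\,r+x),$$
using $2r\le p$ and $2x<2r\le p$. So it is at most $\lambda\Omega\le\mu\Omega$.
* $B_I$: at $L_{J-1}$, $-\mu bc\ge-\lambda b(r+c)$ by (7). At $R_{J-1}$, $-(\theta-1)\mu bc\ge-\lambda b(p-c)$ by (6). Likewise with $d$. The $H_J$-entry equals its upper bound.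
* $T_{I+1}$: at $R_{J-1}$, $\theta\mu bc\le\mu(p-b)(p-c)$ by (8), and likewise at $L_{J+1}$. At $L_J,R_J$: (6) with $x=b$, $(\rho,\rho')=(\mu,\lambda)$. At $H_J$: $\mu br\le2\lambda br\le\lambda(p-b)p$, since $p-b\ge2r$ and $p\ge b$.
* $B_{I+1}$: at $L_J,R_J$, $\mu bc\le\lambda(r+b)c$ and $\mu bd\le\lambda(r+b)d$ by (7). At $H_J$: $\mu br\le\mu(r+b)p$.

The two-class principle proves Theorem A in this range.

## 9. The range $p<q<2p$ with $3r>p$: prescribing block sums

Disjoint triples are no longer available. For $(p,q)=(5,9)$ we have $r=4$ and $s=0,4,3,2,1,0$, so $f_1=f_2=f_3=f_4=1$, $b_1,b_2,b_3,b_4=3,2,1,0$ and $\mathcal C=\{1,2,3\}$. We return to (3), now with more than two classes.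

As before $s_t=tr\bmod p$ and $f_I=1$ iff $s_I\ge p-r$. By (1), $a_I+b_I=r$ if $f_I=1$ and $a_I+b_I=q$ if $f_I=0$. In the latter case $s_I<p-r$, so $r<a_I\le p$, and hence $r\le b_I<p$. Put
$$G=p-r,\qquad\text{so}\quad 0<G<2r,\qquad G+2r=q .$$

**How many classes.** The conditions (R) and (C) see only the row and column sums of blocks. So if we fix these sums in advance for each class so that (R) and (C) hold, the blocks can be filled independently of each other. Look at a block with $f_I=f_J=1$, sizes $a,p,b$ and $c,p,d$ with $a+b=c+d=r$. In a class with $TH=0$, the whole $T$-sum of the block must fit into $TL\cup TR$, of area $ar$. So let one class have block $T$-sum exactly $ra$, let it take all of $TL$ and $TR$, and let a second class take all of $BL$ and $BR$. All further classes must then have $TL=TR=BL=BR=0$ in such a block, so their $T$-sum goes to $TH$ and their $B$-sum to $BH$. They are good if one of these two sums is $0$ in each such block. We construct good matrices $A_1,A_2$ with $\kappa=rp$, and $A_{0,h}$ ($0\le h\le p-1$)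 with $\kappa=G$, with sum $\Omega$. The $\kappa$'s add up to $2rp+pG=pq=n$.

**Step 1: block sums of $A_1,A_2$.** In block $(I,J)$ let the row sums (for $T,F,B$) be $ra_I,\ rpf_I,\ rb_I$ and the column sums (for $L,H,R$) be $ra_J,\ rpf_J,\ rb_J$. Both total $rq$. By (1), $ra_0=rp$ and $rb_{I-1}+ra_I=rp$, so (R) holds with $\kappa=rp$. Likewise (C).

**Step 2: block sums of $A_{0,h}$.** For real $u,v$, $\lfloor u+v\rfloor-\lfloor u\rfloor-\lfloor v\rfloor$ is $0$ or $1$. It is $1$ exactly if the fractional part of $u+v$ is smaller than that of $v$. Put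
$$c_h(t,j)=\Big\lfloor\frac{(t+j+h)r}p\Big\rfloor-\Big\lfloor\frac{(j+h)r}p\Big\rfloor-\Big\lfloor\frac{tr}p\Big\rfloor\in\{0,1\},$$
$$\tau=1-c_h(I,J),\quad\tau'=c_h(I+1,J),\qquad\sigma=1-c_h(J,I),\quad\sigma'=c_h(J+1,I).$$
In block $(I,J)$ let the row sums (for $T,F,B$) be $G\tau,\ Gf_I,\ G\tau'$ and the column sums (for $L,H,R$) be $G\sigma,\ Gf_J,\ G\sigma'$. Since $c_h(0,j)=0$, the sum of $T_0$ is $G$ in each stack. The $\tau'$ of block $(I-1,J)$ is $c_h(I,J)$, so $B_{I-1}$ and $T_I$ together have sum $G$ in stack $J$. Thus (R) holds with $\kappa=G$, and (C) by symmetry. As $c_h(p,j)=0$, the empty piece $B_{p-1}$ gets sum $0$, and so does $R_{p-1}$.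

**Step 3: consistency and totals.** Let $\xi=(I+J+h)r\bmod p$ and
$$W=\Big\lfloor\frac{(I+J+h+1)r}p\Big\rfloor-\Big\lfloor\frac{(I+J+h)r}p\Big\rfloor .$$
Then $W=1$ if $\xi\ge p-r$, and $W=0$ otherwise. Since $q=p+r$, $f_I=\lfloor (I+1)r/p\rfloor-\lfloor Ir/p\rfloor$. Inserting the definitions, the terms $\lfloor(J+h)r/p\rfloor$ cancel and we get
$$\tau+f_I+\tau'=1+W=\sigma+f_J+\sigma'. \tag{9}$$
So row and column totals of the block agree. By the fractional-part rule with $v=Ir/p$,
$$\tau=1\iff\xi\ge s_I,\qquad\sigma=1\iff\xi\ge s_J. \tag{10}$$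
As $h$ runs over $0,\dots,p-1$, $\xi$ runs once over all residues mod $p$. Hence over all $h$: $W=1$ occurs $r$ times, $\sum_h\tau=p-s_I=a_I$ and $\sum_h\sigma=a_J$. By (9), $\sum_h\tau'=p+r-pf_I-a_I=b_I$, and $\sum_h\sigma'=b_J$. Summed over all classes, the row sums of block $(I,J)$ are $(2r+G)a_I=qa_I$, then $2rpf_I+pGf_I=qpf_I$, then $qb_I$. Similarly for columns. These are the block sums of $\Omega$.

It remains to fill every block, in every class, with nonnegative integers having these sums, so that the classes add up to $\Omega$ and are good. Write $a,b,c,d$ for $a_I,b_I,a_J,b_J$. There are three types of blocks.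

**Step 4: blocks with $f_I=f_J=1$** (so $a+b=c+d=r$).

In $A_1$ put
$$TL=ac,\ TR=ad,\ TH=0,\quad BL=BR=0,\ BH=rb,\quad FL=bc,\ FR=bd,\ FH=rp-rb .$$
In $A_2$ put
$$TL=TR=0,\ TH=ra,\quad BL=bc,\ BR=bd,\ BH=0,\quad FL=ac,\ FR=ad,\ FH=rp-ra .$$
The row sums in $A_1$ are $a(c+d)=ra$; $b(c+d)+rp-rb=rp$; $rb$. The column sums are $(a+b)c=rc$; $rb+rp-rb=rp$; $rd$. In $A_2$ the row sums are $ra$; $a(c+d)+rp-ra=rp$; $b(c+d)=rb$, and the column sums are $rc,\ ra+rp-ra=rp,\ rd$. All entries are $\ge0$ because $a,b\le r<p$.

In $A_{0,h}$, (9) says $\tau+\tau'=W=\sigma+\sigma'$. If $W=0$, put $FH=G$. If $W=1$, exactly one $X\in\{T,B\}$ and one $Y\in\{L,R\}$ have sum $G$. Put $XH=FY=G$. All other entries are $0$. The sums are as prescribed.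

Totals: $TL,TR,BL,BR$ give $ac,ad,bc,bd$. Since $\tau=1$ occurs $a$ times and $\tau'=1$ occurs $b$ times, $TH=ra+Ga=pa$ and $BH=rb+Gb=pb$. Likewise $FL=(a+b)c+Gc=pc$ and $FR=pd$. Finally, $FH=2rp-r(a+b)+G(p-r)=2rp-r^2+(p-r)^2=p^2$. So the total is $\Omega$. In every class $TH=0$ or $BH=0$, as goodness requires, and goodness concerns only blocks of this type.

For instance, in block $(1,1)$ for $(p,q)=(3,5)$ we have $a=b=c=d=1$, $r=2$, $G=1$. The $TH$ entries of $A_1,A_2$ are $0,2$, and the classes with $\xi=0,1,2$ have $FH=1$; $BH=FR=1$; $TH=FL=1$. The totals are $TH=3$ and $FH=4+4+1=9$.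

**Step 5: blocks with $f_I=1$, $f_J=0$** (so $a+b=r$, $c+d=q$, $r<c\le p$, and there is no $H$).

In $A_i$ ($i=1,2$) choose integers $0\le u_i\le ra$ and $0\le v_i\le rb$ and put
$$TL=u_i,\ TR=ra-u_i,\quad BL=v_i,\ BR=rb-v_i,\quad FL=rc-u_i-v_i,\ FR=rp-FL .$$
Here $FL\ge rc-r(a+b)=r(c-r)\ge0$ and $FL\le rc\le rp$. The row sums and the $L$-sum are right, and the $R$-sum is $ra+rb+rp-rc=r(q-c)=rd$.

In $A_{0,h}$, (9) says $\tau+\tau'=W$ and $\sigma+\sigma'=1+W$. If $W=0$, only $F$ and a unique $Y\in\{L,R\}$ have sum $G$. Put $FY=G$. If $W=1$, both $L$ and $R$, and $F$ and exactly one $X\in\{T,B\}$, have sum $G$. Put $XL=g_h$, $XR=G-g_h$, $FL=G-g_h$, $FR=g_h$ with any integer $0\le g_h\le G$.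

Now adjust. Exactly $a$ values of $h$ have $X=T$ and $b$ others have $X=B$. So the total of $TL$ can be made any integer in $[0,2ra+Ga]=[0,qa]$, and independently the total of $BL$ any integer in $[0,qb]$. Choose $TL=ac$ and $BL=bc$. The total block sums then force $FL=qc-(a+b)c=(q-r)c=pc$, $TR=qa-ac=ad$, $BR=bd$, $FR=qp-pc=pd$. This is $\Omega$.

Blocks with $f_I=0$, $f_J=1$ are filled by transposing, since the prescribed sums are symmetric under exchanging rows and columns.

**Step 6: blocks with $f_I=f_J=0$** (so $a+b=c+d=q$, and there are only four cells).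

In $A_i$ put
$$TL=x_i,\quad TR=ra-x_i,\quad BL=rc-x_i,\quad BR=r(q-a-c)+x_i$$
with any integer $x_i\in[\,r\max(0,a+c-q),\ r\min(a,c)\,]$. The entries are then $\ge0$ and the sums are right (the $B$-sum is $r(q-a)=rb$, the $R$-sum $r(q-c)=rd$).

In $A_{0,h}$, (9) says $\tau+\tau'=1+W=\sigma+\sigma'$. If $W=0$, exactly one of $T,B$ and one of $L,R$ has sum $G$, and the cell where they meet gets $G$. By (10) this cell is $TL$ exactly when $\max(s_I,s_J)\le\xi<p-r$, and since $s_I,s_J<p-r$, this happens for $p-r-\max(s_I,s_J)=\min(a,c)-r$ values of $h$. If $W=1$ ($r$ values of $h$), all four sums are $G$. Put $TL=BR=g_h$, $TR=BL=G-g_h$ with any integer $0\le g_h\le G$.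

So the total of $TL$ can be made any integer in
$$\big[\,G(\min(a,c)-r)+2r\max(0,a+c-q),\ \ (G+2r)\min(a,c)\,\big].$$
We claim that $ac$ lies in this interval. The upper end is $q\min(a,c)\ge ac$. For the lower end, assume $a\le c$, as the expression is symmetric.

If $a+c\le q$, then, since $a>r$ and $G<2r$,
$$G(a-r)\le2r(a-r)=a^2-(a-r)^2-r^2\le a^2\le ac .$$
If $a+c>q$, use $2r=q-G$ and $q-r=p$:
$$ac-2r(a+c-q)-G(a-r)=(q-a)(q-c)-G(p-c)=bd-G(d-r),$$
because $p-c=q-r-c=d-r$. Now $b\ge d\ge r$, so this is at least $d^2-2r(d-r)=(d-r)^2+r^2>0$.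

So we can make the total of $TL$ equal to $ac$. The total block sums then force $TR=qa-ac=ad$, $BL=qc-ac=bc$, $BR=qb-bc=bd$.

For example, block $(0,0)$ for $(3,5)$ has $a=c=3$, $b=d=2$. The interval is $[5,15]$, and $ac=9$ is reached with $x_1=x_2=4$ and all $g_h=0$.

**Step 7: conclusion.** All classes are integral, nonnegative, balanced with the stated $\kappa$, and good, and $\Omega=A_1+A_2+\sum_{h}A_{0,h}$. By (3) the square exists. With Sections 7 and 8 this completes the proof of Theorem A, and hence of the Corollary. $\blacksquare$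

## 10. Common factors: from coprime sides to all sides

For Theorem B we blow up a coprime solution.

**Step 1: the coprime core.** Let $\delta=\gcd(a,b)$, $a=\delta p'$, $b=\delta q'$, $m=p'q'$, so $\gcd(p',q')=1$ and $ab=\delta^2m$. Let $L$ be a latin square of order $m$ with rows and columns numbered $0,\dots,m-1$ that is $(p',q')$- and $(q',p')$-sudoku. If $p',q'\ge2$, then $p'\ne q'$ and $L$ exists by Theorem A, whose conclusion is symmetric in the two numbers. If $p'=1$ or $q'=1$, any latin square of order $m$ will do, because the rectangles are rows and columns.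

**Step 2: the large square.** Write the rows of an array of order $\delta^2m$ uniquely as $e\delta m+x\delta+f$ and the columns as $e'\delta m+y\delta+f'$, with $e,f,e',f'\in\{0,\dots,\delta-1\}$ and $x,y\in\{0,\dots,m-1\}$. Put in this cell the symbol
$$\big(L(x,y),\ (e+f')\bmod\delta,\ (f+e')\bmod\delta\big).$$

**Step 3: it is latin.** In a fixed row $(e,x,f)$, the maps $y\mapsto L(x,y)$ and $(e',f')\mapsto(e+f',f+e')$ mod $\delta$ are bijections, so each symbol occurs once. In a fixed column $(e',y,f')$ the same holds for $x\mapsto L(x,y)$ and $(e,f)\mapsto(e+f',f+e')$.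

**Step 4: the rectangles.** Since $a=\delta p'$ and $b=\delta q'$ divide $\delta m$, an $a\times b$ rectangle of the tiling consists of all cells with $e,e'$ fixed, $x$ in one group of $p'$ consecutive rows of the tiling of $L$, $y$ in one group of $q'$ consecutive columns, and $f,f'$ arbitrary. As $(x,y)$ varies, $L(x,y)$ takes each value once. As $(f,f')$ varies, $(e+f',f+e')$ takes each value once. So each symbol occurs exactly once. For $b\times a$ rectangles exchange $p'$ and $q'$. This proves Theorem B. $\blacksquare$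

Theorem B uses neither primality nor coprimality. In particular, taking $a=b=p$ for a prime $p$ covers the one nontrivial factor pair of $p^2$. So $\mathrm{FPLS}(n)$ exists for every $n$ that is a product of two primes, equal or distinct, including $2$.
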